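# Tightness of free topological groups over metrizable spaces: two formulas, one cardinal function

## The theorem and its vocabulary

**Theorem 1.** The following statements are equivalent in ZFC.

- (i) $t(A(X))=w(X')$ for every metrizable space $X$.
- (ii) $t(F(X))=w(X)$ for every non-discrete metrizable space $X$.
- (iii) $\tau(\kappa)=\kappa$ for every uncountable successor cardinal $\kappa$.

Here $F(X)$ and $A(X)$ are the free topological group and the free abelian topological group over $X$, $t$ is tightness, $w$ is weight (always taken to be infinite), and $X'$ is the set of non-isolated points of $X$. The function $\tau$ is defined as follows. For an infinite set $\Lambda$ let $\mathbb N^{(\Lambda\times\omega)}$ be the set of finitely supported functions $\Lambda\times\omega\to\mathbb N=\{0,1,\dots\}$, and let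
$$\mathcal F_\Lambda=\{f:\Lambda\times\omega\to[0,\infty):\ \lim_n f(\alpha,n)=0\text{ for every }\alpha\in\Lambda\}.$$
For $f\in\mathcal F_\Lambda$ and $z\in\mathbb N^{(\Lambda\times\omega)}$ put $f(z)=\sum z(\alpha,n)f(\alpha,n)$. Call $Z\subset\mathbb N^{(\Lambda\times\omega)}$ *adherent* if for every $f\in\mathcal F_\Lambda$ there is $z\in Z$ with $f(z)<1$. Then $\tau(\Lambda)$ is the least infinite cardinal $\mu$ such that every adherent $Z\subset\mathbb N^{(\Lambda\times\omega)}$ has an adherent subset of size at most $\mu$.

In particular, ZFC proves that (i) holds if and only if (ii) holds. Let us go through the words.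

All spaces are Tychonoff. The *tightness* $t(X)$ is the smallest infinite cardinal $\kappa$ such that whenever $x\in\overline A\subset X$, there is $B\subset A$ with $|B|\le\kappa$ and $x\in\overline B$. The group $F(X)$ is algebraically the free group on the set $X$. It carries a Hausdorff group topology in which $X$ is a subspace, and every continuous map from $X$ to a (Hausdorff) topological group $G$ extends to a continuous homomorphism $F(X)\to G$. The group $A(X)$ is the same with "abelian" everywhere. A topological group is homogeneous, so its tightness may be tested at the identity.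

So the theorem is about this question. Over a metrizable space, how many points of a set $A$ are needed to witness that the identity lies in $\overline A$? Statement (i) says that in the abelian case the answer is the weight of the non-isolated part. Statement (ii) says that in the non-abelian case it is the whole weight. The paper "Tightness of free (abelian) topological groups over metrizable spaces" (https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/25462/1/1370-7.pdf) contains the facts that both statements hold under $V=L$ and that the failure of either implies that there is a weakly compact cardinal in $L$; it is also the source of the question whether the two are equivalent in ZFC. None of those facts is used below.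

The proof gives more than Theorem 1. Let $S=\omega+1$ be the convergent sequence, $D(\kappa)$ the discrete space of size $\kappa$, and $C_\kappa=S\times D(\kappa)$.

**Theorem 2.**

1. If $X$ is metrizable and $X'\neq\emptyset$ is locally compact, then $t(A(X))=\tau(w(X'))$. If moreover $X$ is locally compact or $\mathrm{cf}(w(X))>\omega$, then $t(F(X))=\tau(w(X))$. In particular $t(A(C_\kappa))=t(F(C_\kappa))=t(F(S\oplus D(\kappa)))=\tau(\kappa)$ for every infinite $\kappa$.
2. For each $\kappa$ with $\mathrm{cf}(\kappa)>\omega$ the following are equivalent: (i)$_\kappa$ $t(A(X))=\kappa$ for all metrizable $X$ with $w(X')=\kappa$; (ii)$_\kappa$ $t(F(X))=\kappa$ for all non-discrete metrizable $X$ with $w(X)=\kappa$; $\tau(\kappa)=\kappa$. In particular the single test spaces $C_\kappa$ for (i)$_\kappa$ and $S\oplus D(\kappa)$ for (ii)$_\kappa$ suffice.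
3. If (i) or (ii) fails, let $\kappa_0$ be the least $\kappa$ with $\tau(\kappa)<\kappa$. Then $\kappa_0$ exists, is a successor $\mu^+\ge\omega_2$, and $\tau(\kappa_0)=\mu$. It is simultaneously the least possible $w(X')$ of a counterexample to (i) and the least possible $w(X)$ of a counterexample to (ii).

## Adherent families and the first values of $\tau$

Write $1_{(\alpha,n)}$ for the characteristic function of $\{(\alpha,n)\}$. Think of $\Lambda$ as an index set for sequences, each tending to zero, where $f(\alpha,n)$ is the size of the $n$-th term of the $\alpha$-th sequence. The function $f$ can make each sequence converge as slowly as it likes, independently of the others. An element $z$ is a finite sum of terms. Adherence says that no choice of rates keeps all sums of the family away from $0$.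

**Examples.** For fixed $\alpha$, the family $\{1_{(\alpha,n)}:n\in\omega\}$ is adherent, since $f(\alpha,n)\to0$. The family $\{1_{(\alpha,0)}:\alpha\in\Lambda\}$ is not adherent: take $f(\alpha,0)=1$ and $f=0$ elsewhere. With $\Lambda=\omega$, the family $\{n\cdot1_{(0,n)}:n\ge1\}$ is not adherent: take $f(0,n)=1/n$ for $n\ge1$ and $f=0$ elsewhere, so that $f(z)=1$ for each member. A finite family not containing $0$ is never adherent: let $f=1$ on the finite union of the supports and $f=0$ elsewhere.

Three elementary properties of $\tau$ will be used all the time. First, $\tau(\Lambda)$ depends only on $|\Lambda|$, since a bijection of index sets carries everything over. Second, $\tau(\kappa)\le|\mathbb N^{(\kappa\times\omega)}|=\kappa$, because $Z$ is an adherent subset of itself; hence $\tau(\omega)=\omega$. Third, $\tau$ is monotone: if $\lambda\le\kappa$, then extending by $0$ gives $\mathbb N^{(\lambda\times\omega)}\subset\mathbb N^{(\kappa\times\omega)}$. For $Z\subset\mathbb N^{(\lambda\times\omega)}$ adherence over $\lambda$ and over $\kappa$ mean the same, because functions in $\mathcal F_\kappa$ restrict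 to $\mathcal F_\lambda$ and functions in $\mathcal F_\lambda$ extend by $0$. So $\tau(\lambda)\le\tau(\kappa)$.

The first uncountable value can be computed by hand.

**Proposition 3.** $\tau(\omega_1)=\omega_1$.

*Proof.* Fix injections $i_\beta:\beta\to\omega$ for $\beta<\omega_1$, and let
$$Z=\{1_{(\alpha,n)}+1_{(\beta,n)}:\ \alpha<\beta<\omega_1,\ n=i_\beta(\alpha)\}.$$

**Step 1.** *We check that $Z$ is adherent.* Given $f\in\mathcal F_{\omega_1}$, choose $g:\omega_1\to\omega$ with $f(\alpha,n)<\frac12$ for all $n\ge g(\alpha)$. Some fiber $g^{-1}(k)$ is uncountable. Pick $\beta$ in it with infinitely many elements of $g^{-1}(k)$ below $\beta$. The map $i_\beta$ is injective, so it takes infinitely many values on these elements, and $n=i_\beta(\alpha)\ge k$ for one of them, say $\alpha$. For $z=1_{(\alpha,n)}+1_{(\beta,n)}\in Z$ we get $f(z)<\frac12+\frac12=1$.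

**Step 2.** *We check that no countable $Z_0\subset Z$ is adherent.* The set of first coordinates of points in supports of elements of $Z_0$ is countable; enumerate it without repetition as $\gamma_0,\gamma_1,\dots$. For each $i$ let $g(\gamma_i)\in\omega$ exceed the finitely many numbers $i_{\max\{\gamma_i,\gamma_j\}}(\min\{\gamma_i,\gamma_j\})$ with $j<i$. Put $f(\gamma_i,n)=1$ for $n<g(\gamma_i)$ and $f=0$ at all other points; then $f\in\mathcal F_{\omega_1}$. If $z=1_{(\alpha,n)}+1_{(\beta,n)}\in Z_0$ and $\{\alpha,\beta\}=\{\gamma_i,\gamma_j\}$ with $j<i$, then $n=i_\beta(\alpha)<g(\gamma_i)$, so $f(z)\ge f(\gamma_i,n)=1$.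

So $\tau(\omega_1)>\omega$, and $\tau(\omega_1)\le\omega_1$. $\square$

## Small spaces, and the quotient map $F(X)\to A(X)$

If $X$ is discrete, then $A(X)$ and $F(X)$ are discrete and have tightness $\omega$. Also $X'=\emptyset$ has weight $\omega$ by our convention, so (i) holds for $X$, while $t(F(D(\kappa)))=\omega$ shows why (ii) excludes discrete spaces. If $X=S$, both groups are countable, so both tightnesses are $\omega=w(S)=w(S')$.

The next space is the instructive one. Let $X=S\oplus D(\kappa)$ with $\kappa>\omega$, so $w(X')=\omega$ but $w(X)=\kappa$. On the abelian side, let $\chi$ send $S$ to $0$ and each $\alpha\in D(\kappa)$ to the $\alpha$-th unit vector of the discrete group $\mathbb Z^{(\kappa)}$. This is continuous on $X$ and extends to a continuous homomorphism of $A(X)$ with kernel $\langle S\rangle$. So $\langle S\rangle$ is a countable open subgroup, and $t(A(X))=\omega$. On the non-abelian side, the same idea gives an open subgroup of $F(X)$, the normal subgroup generated by $S$. It contains all conjugates of $s_ns_\infty^{-1}$ by words in $D(\kappa)$, where $s_n\to s_\infty$ are the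 points of $S$, and it has size $\kappa$. Isolated points are irrelevant in $A(X)$ and relevant in $F(X)$, because they can conjugate.

How would one first try to compare (i) and (ii)? There is an obvious map.

**Proposition 4.** $t(A(X))\le t(F(X))$ for every space $X$.

*Proof.* Let $q:F(X)\to A(X)$ be the canonical continuous homomorphism. The quotient group topology on $F(X)/\ker q$, transported to the abstract group $A(X)$, is finer than the topology of $A(X)$, hence Hausdorff, and makes $X\to A(X)$ continuous. By the universal property the topology of $A(X)$ is finer than it. So the two agree and $q$ is open. If $0\in\overline A$ in $A(X)$, then $e\in\overline{q^{-1}(A)}$ because $q$ is open. Choose $B\subset q^{-1}(A)$ with $|B|\le t(F(X))$ and $e\in\overline B$; then $q(B)\subset A$ and $0\in\overline{q(B)}$. $\square$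

This does not give the equivalence. From (i) it yields $t(F(X))\ge w(X')$, which suffices when $w(X')=w(X)$, but for $X=S\oplus D(\kappa)$ the bound is $\omega$ and (ii) asks for $\kappa$. From (ii) it yields nothing, because the inequality points the wrong way: we need lower bounds for $t(A(X))$ and get upper ones.

What gets past this is to stop comparing $A(X)$ and $F(X)$ for the same $X$. In $A(C_\kappa)$ we have the $\kappa$ sequences $s_{\alpha,n}-e_\alpha\to0$, where $s_{\alpha,n}\to e_\alpha$ is the $\alpha$-th copy of $S$. In $F(S\oplus D(\kappa))$ we have the $\kappa$ sequences $e_\alpha s_ns_\infty^{-1}e_\alpha^{-1}\to e$. We shall see that in both groups the $\kappa$ sequences converge with rates that can be prescribed independently, and that a finite sum (or product) of terms is close to the identity exactly as far as the rates say. The common combinatorial content is the notion of an adherent family. The plan is as follows.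

- Lower bounds: a closed discrete set of size $\lambda$, in $X'$ for $A(X)$ and in $X$ for $F(X)$, gives $t\ge\tau(\lambda)$.
- Upper bounds: $t(A(X))\le w(X')$ and $t(F(X))\le w(X)$ always, and when $X'$ is locally compact one may replace the weight $\kappa$ by $\tau(\kappa)$.

## Textbook facts

The following will be quoted.

- **(P)** A *continuous prenorm* on a topological group is a continuous $N\ge0$ with $N(e)=0$, $N(u^{-1})=N(u)$ and $N(uv)\le N(u)+N(v)$; for example $|\cdot|$ on $\mathbb R$, or $|\hat\varphi|$ for a continuous homomorphism $\hat\varphi$ into $\mathbb R$. For every neighborhood $U$ of the identity there is a continuous prenorm $N$ with $\{N<1\}\subset U$ (Markov; Arhangel'skii–Tkachenko, *Topological Groups and Related Structures*, Thm 3.3.9).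
- The Tietze theorem.
- Metrizable spaces are collectionwise normal: if $\{H_i\}$ is a *discrete* family of closed sets (every point has a neighborhood meeting at most one of them), there is a discrete family of open sets $O_i\supset H_i$.
- A locally compact metrizable space is a topological sum of separable clopen subspaces (Engelking, 5.1.27).
- Weight equals density, $w=d$, for infinite metrizable spaces.
- A *network* for $Y$ is a family of sets, not necessarily open, such that each open set is a union of members; the singletons are an example. The least infinite size of a network is $nw(Y)$, and $t(Y)\le nw(Y)$: if $x\in\overline A$, pick a point of $A$ in each network member that meets $A$; every neighborhood of $x$ contains a member that contains a point of $A$, hence contains a picked point.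

The constant map $X\to\{1\}$ extends to continuous degree homomorphisms $F(X)\to\mathbb Z$ and $A(X)\to\mathbb Z$ into the discrete group $\mathbb Z$. Their kernels $F_0$ and $A_0$ are open subgroups. So when we test tightness at the identity, we may always replace $A$ by $A\cap F_0$ or $A\cap A_0$.

## The lower bound for $A(X)$ from a closed discrete set in $X'$

**Lemma 5.** If $X$ is metrizable and $X'$ contains a closed discrete set $E$ with $|E|=\lambda\ge\omega$, then $t(A(X))\ge\tau(\lambda)$.

*Proof.* **Step 1.** *We find a closed copy of $C_\lambda$ in $X$.* Write $E=\{e_\alpha:\alpha<\lambda\}$ injectively. As $X'$ is closed, $E$ is closed and discrete in $X$, so the $\{e_\alpha\}$ form a discrete family. Take a discrete family of open sets $O_\alpha\ni e_\alpha$. Since $e_\alpha$ is not isolated, there is an injective sequence $s_{\alpha,n}\to e_\alpha$ in $O_\alpha\setminus\{e_\alpha\}$. The set $Y=\bigcup_\alpha(\{e_\alpha\}\cup\{s_{\alpha,n}:n\in\omega\})$ is the union of a discrete family of compact sets, so it is closed in $X$ and homeomorphic to $C_\lambda$.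

**Step 2.** *We turn an adherent family into a set with $0$ in its closure.* Let $\mu=t(A(X))$, let $Z\subset\mathbb N^{(\lambda\times\omega)}$ be adherent, and put
$$a_z=\sum z(\alpha,n)(s_{\alpha,n}-e_\alpha)\in A(X).$$
Let $N$ be a continuous prenorm on $A(X)$. Then $f(\alpha,n)=N(s_{\alpha,n}-e_\alpha)$ defines an element of $\mathcal F_\lambda$, and $N(a_z)\le f(z)$. Adherence gives $z\in Z$ with $N(a_z)<1$. By (P), $0\in\overline{\{a_z:z\in Z\}}$. Hence there is $Z_0\subset Z$ with $|Z_0|\le\mu$ and $0\in\overline{\{a_z:z\in Z_0\}}$.

**Step 3.** *We show that $Z_0$ is adherent, by realizing any prescribed rates.* Suppose $f\in\mathcal F_\lambda$ and $f(z)\ge1$ for all $z\in Z_0$. The function $s_{\alpha,n}\mapsto f(\alpha,n)$, $e_\alpha\mapsto0$ is continuous on $Y$ because $f(\alpha,n)\to0$ for each $\alpha$. By Tietze it extends to a continuous $\varphi:X\to\mathbb R$. The continuous homomorphism $\hat\varphi:A(X)\to\mathbb R$ extending $\varphi$ satisfies $\hat\varphi(a_z)=f(z)\ge1$ on $Z_0$, which contradicts $0\in\overline{\{a_z:z\in Z_0\}}$. So $Z_0$ is adherent, and $\tau(\lambda)\le\mu$. $\square$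

## The lower bound for $F(X)$: a Heisenberg group inside a Hartman–Mycielski group

Now only one convergent sequence $s_n\to s_\infty$ is available, together with $\lambda$ letters $e_\alpha$, and the terms are $e_\alpha s_ns_\infty^{-1}e_\alpha^{-1}$. Step 2 above carries over. Step 3 does not, for two separate reasons.

First, a homomorphism into $\mathbb R$, or into any abelian group, sends $e_\alpha s_ns_\infty^{-1}e_\alpha^{-1}$ to a value that does not depend on $\alpha$, so it cannot realize $f(\alpha,n)$. We need a target where conjugation by the image of $e_\alpha$ changes the image of $s_n$ by exactly $f(\alpha,n)$ in some real coordinate. A Heisenberg-type group does this.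

Second, in that group the coordinate that records the conjugator is a *discrete* group. For $X=S\oplus D(\lambda)$ this does no harm. But if $X$ is connected, a continuous map from $X$ into a discrete group is constant, and the letters $e_\alpha$ could not be told apart. The cure is to put the Heisenberg group into a larger group in which each element is joined to the identity by a path.

**Lemma 6.** If $X$ is a non-discrete metrizable space containing a closed discrete set of size $\lambda\ge\omega$, then $t(F(X))\ge\tau(\lambda)$.

*Proof.* **Step 1.** *We separate the letters from the sequence.* Let $\rho$ be a metric on $X$, let $s_n\to s_\infty$ be an injective sequence of points different from $s_\infty$, and let $\bar S=\{s_n:n\in\omega\}\cup\{s_\infty\}$. A closed discrete set meets the compact set $\bar S$ in a finite set. Removing it, we may take a closed discrete $E=\{e_\alpha:\alpha<\lambda\}$, enumerated injectively, disjoint from $\bar S$. The sets $\bar S$ and $\{e_\alpha\}$ form a discrete family of closed sets, so there is a discrete family of open sets $P\supset\bar S$, $O_\alpha\ni e_\alpha$.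 Let $P_n\subset P$ be an open ball centered at $s_n$ with radius at most $2^{-n}$ and at most half the distance from $s_n$ to $\bar S\setminus\{s_n\}$. Then:

- the $P_n$ are pairwise disjoint, since a point in $P_n\cap P_m$ with $n\ne m$ would give $\rho(s_n,s_m)<\frac12\rho(s_n,s_m)+\frac12\rho(s_n,s_m)$;
- $s_\infty\notin\overline{P_n}$, since points of $\overline{P_n}$ have distance at most $\frac12\rho(s_n,s_\infty)$ from $s_n$;
- every $x\ne s_\infty$ has a neighborhood meeting only finitely many $P_n$, since $P_n$ lies within $2^{-n}+\rho(s_n,s_\infty)\to0$ of $s_\infty$.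

Fix continuous $h_\alpha,k_n:X\to[0,1]$ with $h_\alpha(e_\alpha)=1$, $h_\alpha=0$ off $O_\alpha$, $k_n(s_n)=1$, $k_n=0$ off $P_n$.

**Step 2.** *We turn an adherent family into a set with $e$ in its closure.* Let $\mu=t(F(X))$ and let $Z\subset\mathbb N^{(\lambda\times\omega)}$ be adherent. Put
$$w_z=\prod(e_\alpha s_ns_\infty^{-1}e_\alpha^{-1})^{z(\alpha,n)},$$
the product taken in some fixed order. If $N$ is a continuous prenorm on $F(X)$, then $f(\alpha,n)=N(e_\alpha s_ns_\infty^{-1}e_\alpha^{-1})$ is in $\mathcal F_\lambda$, because for fixed $\alpha$ these elements converge to $e$; and $N(w_z)\le f(z)$. By (P), $e\in\overline{\{w_z:z\in Z\}}$. Take $Z_0\subset Z$ with $|Z_0|\le\mu$ and $e\in\overline{\{w_z:z\in Z_0\}}$. Suppose, for a contradiction, that $f\in\mathcal F_\lambda$ and $f(z)\ge1$ for all $z\in Z_0$. This $f$ is fixed from now on.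

**Step 3.** *We build a group in which conjugation reads off $f(\alpha,n)$.* Let $\mathbb Z^{(\omega)}$ be the group of finitely supported integer sequences, $c_0$ the group of real null sequences, $\phi(v)=\sum_n\phi_nv_n$ for $\phi\in c_0$, $v\in\mathbb Z^{(\omega)}$, and let $G=\mathbb Z^{(\omega)}\times c_0\times\mathbb R$ with
$$(v,\phi,r)(v',\phi',r')=(v+v',\ \phi+\phi',\ r+r'+\phi(v')).\tag{1}$$
Both ways of bracketing a triple product have third coordinate $r+r'+r''+\phi(v')+\phi(v'')+\phi'(v'')$, by biadditivity, so (1) is associative. The identity is $(0,0,0)$, and $(v,\phi,r)^{-1}=(-v,-\phi,-r+\phi(v))$, as (1) confirms on both sides.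

Give $\mathbb Z^{(\omega)}$ the initial topology for all maps $v\mapsto\phi(v)$, $\phi\in c_0$. This is a group topology, Hausdorff because the unit vectors of $c_0$ give all coordinates of $v$. Let $c_0$ be discrete, let $\mathbb R$ have its usual topology, and give $G$ the product topology. Since $\phi$ is locally constant and $v'\mapsto\phi(v')$ is continuous for each fixed $\phi$, multiplication and inversion are continuous. So $G$ is a Hausdorff topological group.

Let $b_n$ be the unit vectors of $\mathbb Z^{(\omega)}$ and put $g_n=(b_n,0,0)$. Then $g_n\to e$, because $\phi(b_n)=\phi_n\to0$ for each $\phi\in c_0$. Put $c_\alpha=(0,f_\alpha,0)$ with $f_\alpha=(f(\alpha,n))_n$, which is in $c_0$ because $f\in\mathcal F_\lambda$. Then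
$$c_\alpha g_nc_\alpha^{-1}=(b_n,f_\alpha,f(\alpha,n))\,(0,-f_\alpha,0)=(b_n,0,f(\alpha,n)).\tag{2}$$
Elements of the form $(v,0,r)$ multiply additively, by (1).

*The case $X=S\oplus D(\lambda)$ as an orientation.* With $E=D(\lambda)$ we could finish now: $s_n\mapsto g_n$, $s_\infty\mapsto e$, $e_\alpha\mapsto c_\alpha$ is a continuous map $X\to G$, and its extension to $F(X)$ sends $w_z$ to $(\sum z(\alpha,n)b_n,0,f(z))$, outside the neighborhood $\{|r|<1\}$ of $e$ for every $z\in Z_0$. The next two steps replace $G$ by a group that accepts maps from arbitrary $X$.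

**Step 4.** *We make the target path-connected: the Hartman–Mycielski group.* For a topological group $G$ let $HM(G)$ be the group, under pointwise multiplication, of functions $u:[0,1)\to G$ that are constant on each interval $[a_i,a_{i+1})$ of some partition $0=a_0<\dots<a_m=1$. Basic neighborhoods of $e$ are
$$O(U,\epsilon)=\{u:\ \mathrm{meas}\{t:u(t)\notin U\}<\epsilon\},$$
with $U$ a neighborhood of $e$ in $G$ and $\epsilon>0$. For example, if $G$ is the discrete group with two elements, then $HM(G)$ consists of the finite unions of intervals $[a,b)\subset[0,1)$ under symmetric difference; $O(\{e\},\epsilon)$ is the set of those of measure less than $\epsilon$, and $t\mapsto[0,t)$ is a path from the identity $\emptyset$ to $[0,1)$.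

These sets define a group topology:

- $O(U\cap U',\min(\epsilon,\epsilon'))\subset O(U,\epsilon)\cap O(U',\epsilon')$;
- $O(V,\epsilon/2)^2\subset O(V^2,\epsilon)$, since $u(t)u'(t)\notin V^2$ forces $u(t)\notin V$ or $u'(t)\notin V$;
- $O(U,\epsilon)^{-1}=O(U^{-1},\epsilon)$;
- if $u$ has values $g_1,\dots,g_k$ and $g_iVg_i^{-1}\subset U$ for all $i$, then $uO(V,\epsilon)u^{-1}\subset O(U,\epsilon)$.

(In this general description $g_1,\dots,g_k$ are just the finitely many values of $u$.) The topology is Hausdorff if $G$ is: if $u\neq e$, then $u$ takes some value $g\ne e$ on an interval of length $\ell>0$, and $u\notin O(U,\ell)$ whenever $g\notin U$.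

For $g\in G$ and $t\in[0,1]$ let $[g,t]$ equal $g$ on $[0,t)$ and $e$ on $[t,1)$. Since $[g,t]^{-1}[g,t']$ differs from $e$ on a set of measure at most $|t-t'|$, the map $t\mapsto[g,t]$ is continuous. Moreover $[g,0]=e$, and $[g,1]$ is the constant function $g$.

**Step 5.** *We map $X$ into $HM(G)$.* We claim that there is a continuous $\psi:X\to HM(G)$ with
$$\psi(s_n)=[g_n,1],\qquad\psi(s_\infty)=e,\qquad\psi(e_\alpha)=[c_\alpha,1].$$
Put $\psi(x)=[c_\alpha,h_\alpha(x)]$ on $O_\alpha$, $\psi(x)=[g_n,k_n(x)]$ on $P_n$, and $\psi(x)=e$ elsewhere. The sets $O_\alpha,P_n$ are pairwise disjoint, and $s_\infty$ lies in none of them, so the values are as claimed.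

At $x\ne s_\infty$ the family of all $O_\alpha,P_n$ is locally finite. On a neighborhood of $x$ that meets only finitely many of them, $\psi$ is the product of the finitely many corresponding continuous functions $y\mapsto[c_\alpha,h_\alpha(y)]$ and $y\mapsto[g_n,k_n(y)]$, since at each $y$ at most one factor differs from $e$. So $\psi$ is continuous at $x$. At $s_\infty$, let $U$ be a neighborhood of $e$ in $G$ and choose $n_0$ with $g_n\in U$ for $n\ge n_0$. On the neighborhood $P\setminus\bigcup_{n<n_0}\overline{P_n}$ of $s_\infty$ all values $\psi(x)(t)$ are $e$ or some $g_n$ with $n\ge n_0$. So they lie in $U$, and $\psi(x)\in O(U,\epsilon)$ for every $\epsilon>0$. Thus $\psi$ is continuous at $s_\infty$.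

**Step 6.** *We reach the contradiction.* Let $\hat\psi:F(X)\to HM(G)$ be the continuous homomorphism extending $\psi$. All values of $\psi$ that enter $\hat\psi(w_z)$ are constant functions, so by (2) $\hat\psi(w_z)$ is the constant function $\big(\sum z(\alpha,n)b_n,\,0,\,f(z)\big)$. With $U=\{(v,\phi,r):|r|<1\}$, a neighborhood of $e$ in $G$, this function lies outside $U$ on a set of measure $1$ when $z\in Z_0$. Hence $\hat\psi(w_z)\notin O(U,1)$ for all $z\in Z_0$, which contradicts $e\in\overline{\{w_z:z\in Z_0\}}$. So $Z_0$ is adherent and $\tau(\lambda)\le\mu$. $\square$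

To apply Lemmas 5 and 6 we need closed discrete sets.

**Lemma 7.** If $Y$ is metrizable, $w(Y)\ge\lambda$ and $\mathrm{cf}(\lambda)>\omega$, then $Y$ has a closed discrete subset of size $\lambda$.

*Proof.* Fix a metric and let $E_n$ be a maximal $1/n$-separated set, $n\ge1$. By maximality $\bigcup_nE_n$ is dense, so its size is at least $d(Y)=w(Y)\ge\lambda$. If all $|E_n|<\lambda$, then $\mathrm{cf}(\lambda)>\omega$ would give $|\bigcup_nE_n|<\lambda$. So some $|E_n|\ge\lambda$, and $E_n$ and all its subsets are closed and discrete. $\square$

## Neighborhoods of the identity with few conjugators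

For upper bounds we need explicit neighborhoods of the identity in $F(X)$. The natural way is to write a word of degree $0$ as a product of conjugates $g\,x^{\varepsilon}y^{-\varepsilon}g^{-1}$ and charge for each factor a distance $d_g(x,y)$ that depends on $g$. If $g$ ranged over all of $F(X)$, the index set of conjugators would have size $|F(X)|$, which can be larger than $w(X)$; for $X=[0,1]$ it is $2^\omega$ against $w(X)=\omega$. So we allow conjugators from a dense subgroup only, and have to prove that this still gives neighborhoods.

Let $X\neq\emptyset$ be Tychonoff, $D_0\subset X$ dense, and $G_0\subset F(X)$ the subgroup generated by $D_0$. For a family $\delta=(d_g)_{g\in G_0}$ of continuous pseudometrics on $X$ and $w\in F_0$ let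
$$N_\delta(w)=\inf\sum_id_{g_i}(x_i,y_i)\quad\text{over all representations}\quad w=\prod_ig_i\,x_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1}\tag{3}$$
with $g_i\in G_0$, $x_i,y_i\in X$, $\varepsilon_i=\pm1$; the products are finite, and the empty product is allowed. For a continuous pseudometric $d$ on $X$ and $z\in A_0$ let $N_d(z)=\inf\sum d(x_i,y_i)$ over representations $z=\sum(x_i-y_i)$. For example, $N_\delta(xp^{-1})\le d_e(x,p)$ for $x,p\in X$, using one factor and $g=e$.

**Lemma 8.** Every $w\in F_0$ has a representation (3). For all $\delta$ and $\eta>0$, the set $W_{\delta,\eta}=\{w\in F_0:N_\delta(w)<\eta\}$ is a neighborhood of $e$ in $F(X)$. Likewise $\{z\in A_0:N_d(z)<\eta\}$ is a neighborhood of $0$ in $A(X)$.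

*Proof.* **Step 1.** *We approximate any word by one over $D_0$, at small cost.* Let $u=x_1^{\varepsilon_1}\cdots x_k^{\varepsilon_k}$ and $x_i'\in D_0$. Put $g_i=x_1'^{\varepsilon_1}\cdots x_{i-1}'^{\varepsilon_{i-1}}\in G_0$ and $u_0=g_{k+1}=x_1'^{\varepsilon_1}\cdots x_k'^{\varepsilon_k}$. Since $g_ix_i^{\varepsilon_i}x_i'^{-\varepsilon_i}g_i^{-1}=g_ix_i^{\varepsilon_i}g_{i+1}^{-1}$, telescoping gives
$$uu_0^{-1}=\prod_{i=1}^kg_i\,x_i^{\varepsilon_i}x_i'^{-\varepsilon_i}\,g_i^{-1}.\tag{4}$$
If $u\in F_0$ and all $x_i'$ are one point $p\in D_0$, then $u_0=p^0=e$, so (4) is a representation of $u$. In general, choose $x_1',x_2',\dots$ successively with $d_{g_i}(x_i,x_i')<\eta/(k+1)$; this is possible because $D_0$ is dense and $g_i$ depends only on earlier choices. We get: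
$$\text{for all }u\in F(X),\ \delta,\ \eta>0\ \text{ there is }u_0\in G_0\text{ with }uu_0^{-1}\in F_0\text{ and }N_\delta(uu_0^{-1})<\eta.\tag{5}$$

**Step 2.** *We show that the sets $W_{\delta,\eta}$ form a base at $e$ of a group topology $T$ on $F(X)$, not necessarily Hausdorff.* Concatenating representations gives $N_\delta(uv)\le N_\delta(u)+N_\delta(v)$, so $W_{\delta,\eta/2}^2\subset W_{\delta,\eta}$. The identity $(gx^\varepsilon y^{-\varepsilon}g^{-1})^{-1}=gy^\varepsilon x^{-\varepsilon}g^{-1}$ shows that $N_\delta(u^{-1})=N_\delta(u)$, so the sets are symmetric. With $\delta\vee\delta'$ the family of pointwise maxima, $W_{\delta\vee\delta',\min(\eta,\eta')}\subset W_{\delta,\eta}\cap W_{\delta',\eta'}$.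

It remains to treat conjugation by an arbitrary $h\in F(X)$; here (5) is needed, because $h$ need not be in $G_0$. Pick $h_0\in G_0$ with $u=hh_0^{-1}\in F_0$ and $N_\delta(u)<\eta/4$, and let $\delta'=(d_{h_0g})_{g\in G_0}$. If $w=\prod g_ix_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1}$, then $h_0wh_0^{-1}=\prod(h_0g_i)x_i^{\varepsilon_i}y_i^{-\varepsilon_i}(h_0g_i)^{-1}$, so $N_\delta(h_0wh_0^{-1})\le N_{\delta'}(w)$. For $w\in W_{\delta',\eta/2}$ we have $hwh^{-1}=u(h_0wh_0^{-1})u^{-1}$, hence
$$N_\delta(hwh^{-1})\le2N_\delta(u)+N_{\delta'}(w)<\tfrac\eta2+\tfrac\eta2=\eta.$$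
So $hW_{\delta',\eta/2}h^{-1}\subset W_{\delta,\eta}$.

**Step 3.** *We compare $T$ with the free topology.* The inclusion $X\to(F(X),T)$ is continuous at each $p\in X$, since $N_\delta(xp^{-1})\le d_e(x,p)$. The join of $T$ and the topology of $F(X)$ is a group topology. It is Hausdorff, because it is finer than that of $F(X)$, and the inclusion of $X$ is continuous for it. By the universal property the identity from $F(X)$ to $F(X)$ with the join topology is continuous. So the join is no finer than the free topology, which means that $T$ is coarser than the free topology. Hence each $W_{\delta,\eta}$ is a neighborhood of $e$ in $F(X)$.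

**Step 4.** *The abelian case.* Every $z\in A_0$ has the form $\sum(x_i-y_i)$. The sets $\{N_d<\eta\}$ are symmetric, satisfy $\{N_d<\eta/2\}+\{N_d<\eta/2\}\subset\{N_d<\eta\}$, and are downward directed via $\max(d,d')$. Since $N_d(x-p)\le d(x,p)$, they are a base at $0$ of a group topology for which $X\to A(X)$ is continuous. The join argument of Step 3 applies. $\square$

## Coding by links: the upper bound by $\tau$

We now want to code elements of $F(X)$ near $e$ by elements of $\mathbb N^{(\Lambda\times\omega)}$ with $|\Lambda|=\kappa$. This needs a translation between continuous pseudometrics on $X$ and functions in $\mathcal F_\kappa$. It is available when $X'$ is locally compact.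

Let $X$ be metrizable with $X'\ne\emptyset$ locally compact, and let $\rho\le1$ be a metric on $X$. Choose $r:X\to X'$ with $r|_{X'}=\mathrm{id}$ and
$$\rho(x,r(x))\le2\rho(x,X')\quad\text{for all }x;\tag{6}$$
this is possible because $X'$ is closed, so $\rho(x,X')>0$ for $x\notin X'$. If $p\in X'$, then $\rho(x,X')\le\rho(x,p)$, so
$$\rho(x,r(x))\le2\rho(x,p),\qquad\rho(r(x),p)\le3\rho(x,p).\tag{7}$$
Let $w(X')\le\kappa$. The members with compact closure of a base of $X'$ of size at most $\kappa$ cover $X'$. So there are compact sets $K_j\subset X'$ ($j<\kappa$, repetitions allowed) whose interiors in $X'$ cover $X'$. For $X=C_\kappa$ we may let $r$ send each sequence to its limit and let the $K_j$ be singletons.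

**Definition.** Let $P_{j,n}$, the set of *links* of type $(j,n)$, be the symmetric set of pairs $(x,y)$ such that

- $x,y\in K_j$ and $\rho(x,y)\le2^{-n}$, or
- $\{x,y\}=\{a,r(a)\}$ with $r(a)\in K_j$ and $\rho(a,r(a))\le2^{-n}$.

In $C_\kappa$ with the choice just mentioned and $K_j=\{\text{limit of the }j\text{-th sequence}\}$, the links of type $(j,n)$ join points of the $j$-th sequence within $2^{-n}$ of the limit to the limit (together with the trivial link at the limit).

**Lemma 9.** In this setup:

- (a) For a continuous pseudometric $d\le1$ on $X$, the function $f_d(j,n)=\sup\{d(x,y):(x,y)\in P_{j,n}\}$ (with $\sup\emptyset=0$) belongs to $\mathcal F_\kappa$.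
- (b) For $f\in\mathcal F_\kappa$ let $d_f(x,y)$ be the minimum of $1$ and $\inf\sum_{i=1}^mf(j_i,n_i)$ over chains $x=x_0,\dots,x_m=y$ with $(x_{i-1},x_i)\in P_{j_i,n_i}$. (The chain $m=0$, of cost $0$, is allowed if $x=y$; $\inf\emptyset=\infty$.) Then $d_f$ is a continuous pseudometric on $X$.

*Proof.* (a) Suppose that $f_d(j,n)\not\to0$ as $n\to\infty$ for some $j$. Then for some $\epsilon>0$ and infinitely many $n$ there are $(x_n,y_n)\in P_{j,n}$ with $d(x_n,y_n)\ge\epsilon$. At least one coordinate lies in $K_j$, so along a subsequence it converges to some $p\in K_j$ (pass to a subsequence for which it is always the same coordinate). Since $\rho(x_n,y_n)\le2^{-n}$, both coordinates converge to $p$, so $d(x_n,y_n)\le d(x_n,p)+d(p,y_n)\to0$, a contradiction.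

(b) Symmetry holds because the $P_{j,n}$ are symmetric, the triangle inequality because chains can be concatenated, and truncation at $1$ preserves it. For continuity it suffices that $d_f(x,p)\to0$ as $x\to p$, for each $p$, by the triangle inequality. This is trivial for isolated $p$. Let $p\in X'$, let $p\in\mathrm{int}_{X'}K_j$, and fix $n$. By (7), for $x$ near $p$ we have $r(x)\in K_j$ and $\rho(x,r(x)),\rho(r(x),p)\le2^{-n}$. Thus $(x,r(x))$ and $(r(x),p)$ are in $P_{j,n}$, and the chain $x,r(x),p$ gives $d_f(x,p)\le2f(j,n)$. As $n$ was arbitrary and $f(j,n)\to0$, we are done. $\square$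

Compactness of $K_j$ is used in (a), and the covering by interiors in (b).

**Lemma 10.** In this setup, $t(A(X))\le\tau(\kappa)$. If $w(X)\le\kappa$, then $t(F(X))\le\tau(\kappa)$.

*Proof for $F(X)$.* **Step 1.** *We code words by link types and conjugators.* Take $D_0$ dense in $X$ with $|D_0|\le\kappa$, $G_0=\langle D_0\rangle$, and $\Lambda=G_0\times\kappa$. Then $|\Lambda|=\kappa$. Let $e\in\overline A$, $A\subset F(X)$; as $F_0$ is open we may assume $A\subset F_0$. For $w\in F_0$ let $R(w)\subset\mathbb N^{(\Lambda\times\omega)}$ be the set of all $c=\sum_i1_{(g_i,j_i,n_i)}$ such that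
$$w=\prod_ig_i\,x_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1}\ \text{ for some }x_i,y_i\in X,\ \varepsilon_i=\pm1,\ \text{with }g_i\in G_0,\ (x_i,y_i)\in P_{j_i,n_i}.$$
Let $R(A)=\bigcup_{w\in A}R(w)$.

**Step 2.** *We show that $R(A)$ is adherent.* Let $f\in\mathcal F_\Lambda$. For $g\in G_0$ the function $f(g,\cdot,\cdot)$ is in $\mathcal F_\kappa$; put $d_g=d_{f(g,\cdot,\cdot)}$, a continuous pseudometric by Lemma 9(b), and $\delta=(d_g)_{g\in G_0}$. By Lemma 8 there is $w\in A$ with $N_\delta(w)<1$. So $w$ has a representation (3) with $\sum d_{g_i}(x_i,y_i)<1$. Each $d_{g_i}(x_i,y_i)$ is then less than $1$, hence is an infimum of chain costs, and we can choose chains from $x_i$ to $y_i$ with total cost still less than $1$. For a chain $x=x_0,\dots,x_m=y$ we have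
$$x^\varepsilon y^{-\varepsilon}=\prod_{k=1}^mx_{k-1}^\varepsilon x_k^{-\varepsilon}.\tag{8}$$
Substitute this in each factor and distribute the conjugation by $g_i$ over the product. We get a representation of $w$ by links, with a code $c\in R(w)$ for which $f(c)$ is the total cost, so $f(c)<1$.

**Step 3.** *We reflect to a small subset of $A$.* Take an adherent $B\subset R(A)$ with $|B|\le\tau(\kappa)$, and for $c\in B$ choose $w_c\in A$ with $c\in R(w_c)$. We claim that $e\in\overline{\{w_c:c\in B\}}$. Let $N$ be a continuous prenorm on $F(X)$. For $g\in G_0$ let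
$$d_g(x,y)=\min\{1,\ N(gxy^{-1}g^{-1})+N(gx^{-1}yg^{-1})\}.$$
This is a continuous pseudometric bounded by $1$: symmetry follows from $N(u)=N(u^{-1})$, the triangle inequality from $gxz^{-1}g^{-1}=(gxy^{-1}g^{-1})(gyz^{-1}g^{-1})$ and $gx^{-1}zg^{-1}=(gx^{-1}yg^{-1})(gy^{-1}zg^{-1})$, and continuity from that of $N$. By Lemma 9(a), $f(g,j,n)=\sup\{d_g(x,y):(x,y)\in P_{j,n}\}$ defines an element of $\mathcal F_\Lambda$. Pick $c\in B$ with $f(c)<1$, and take the representation of $w_c$ that witnesses $c\in R(w_c)$. Then $\sum d_{g_i}(x_i,y_i)\le f(c)<1$, so no truncation occurs, and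
$$N(w_c)\le\sum_iN(g_ix_i^{\varepsilon_i}y_i^{-\varepsilon_i}g_i^{-1})\le\sum_id_{g_i}(x_i,y_i)\le f(c)<1.$$
By (P) the claim follows. So $t(F(X))\le\tau(\kappa)$.

*Proof for $A(X)$.* The same three steps work with $\Lambda=\kappa$ and no conjugators; since no dense set is needed, only $w(X')\le\kappa$ is used. Let $0\in\overline A$, $A\subset A_0$, and let $R(z)$ consist of all $\sum1_{(j_i,n_i)}$ with $z=\sum(x_i-y_i)$ and $(x_i,y_i)\in P_{j_i,n_i}$. For $f\in\mathcal F_\kappa$, Lemmas 9(b) and 8 give $z\in A$ with $N_{d_f}(z)<1$. So $z=\sum(x_i-y_i)$ with $\sum d_f(x_i,y_i)<1$. Choosing chains of total cost less than $1$ and replacing each $x_i-y_i$ by $\sum_k(x_{k-1}-x_k)$ along its chain, we get $c\in R(z)$ with $f(c)<1$. So $R(A)=\bigcup_{z\in A}R(z)$ is adherent. Take an adherent $B\subset R(A)$ of size at most $\tau(\kappa)$ and choose $z_c\in A$ with $c\in R(z_c)$ for $c\in B$. Given a continuous prenorm $N$ on $A(X)$, put $d(x,y)=\min\{1,N(x-y)\}$, a continuous pseudometric, and $f=f_d\in\mathcal F_\kappa$. Some $c\in B$ has $f(c)<1$, and then, with no truncation, $N(z_c)\le f(c)<1$. By (P), $0\in\overline{\{z_c:c\in B\}}$.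 $\square$

## Upper bounds by weights for every metrizable space

For $F(X)$ the bound by $w(X)$ is a network count. For $A(X)$ the same count gives only $w(X)$, while we want $w(X')$, which may be smaller, as for $S\oplus D(\kappa)$. The isolated points must be handled without listing them. We split $z\in A(X)$ into its image under a retraction to $X'$ and a remainder $\sum z_x(x-r(x))$, and remember the remainder only up to small balls centered at points of $X'$.

**Lemma 11.** For metrizable $X$: $t(F(X))\le w(X)$ and $t(A(X))\le w(X')$.

*Proof.* **Step 1.** *The network count.* $F(X)$ is a countable union of continuous images of finite powers of $X\oplus X^{-1}\oplus\{e\}$, so $t(F(X))\le nw(F(X))\le w(X)$. If $X'=\emptyset$, then $A(X)$ is discrete and there is nothing to prove. From now on $X'\neq\emptyset$.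

**Step 2.** *We set up the splitting.* Let $\kappa=w(X')$, $I=X\setminus X'$, $\rho\le1$ a metric on $X$, and $r:X\to X'$ as in (6), so that (7) holds; no local compactness is needed for this. By (7), $r$ is continuous at points of $X'$, and the points of $I$ are isolated, so $r$ is continuous. Hence $r_*(z)=\sum z_x\,r(x)$ for $z=\sum z_xx$ defines a continuous homomorphism $r_*:A(X)\to A(X)$ with values in $\langle X'\rangle$. As in Step 1, the subspace $\langle X'\rangle\subset A(X)$ is a countable union of continuous images of finite powers of $X'\oplus(-X')\oplus\{0\}$, so it has a network $\mathcal O$ with $|\mathcal O|\le\kappa$. Let $\mathcal B$ be the set of all balls $B_\rho(q,1/n)$ in $X$ with $n\ge1$ and $q$ in a dense subset of $X'$ of size at most $\kappa$. Then $|\mathcal B|\le\kappa$, and $\mathcal B$ contains a neighborhood base in $X$ at each $p\in X'$: if $\rho(p,q)<1/(2n)$, then $p\in B_\rho(q,1/(2n))\subset B_\rho(p,1/n)$.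

**Step 3.** *We choose the small subset of $A$.* For $O\in\mathcal O$ and a finite sequence $s=(B_1,\dots,B_m)$ of members of $\mathcal B$ ($m=0$ allowed), let $M(O,s)$ be the set of $z\in A(X)$ with $r_*(z)\in O$ and
$$z-r_*(z)=\sum_{i\le m}\varepsilon_i(x_i-r(x_i))\quad\text{for some }x_i\in B_i\cap I,\ \varepsilon_i=\pm1.$$
There are at most $\kappa$ such sets. Let $0\in\overline A$, and let $A_1\subset A$ contain one point of each nonempty $A\cap M(O,s)$, with $|A_1|\le\kappa$. We show that $0\in\overline{A_1}$. By (P) it suffices to find, for a given continuous prenorm $N$ on $A(X)$, some $z'\in A_1$ with $N(z')<1$.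

**Step 4.** *We convert $N$ into a pseudometric that sees whole balls.* Let $\theta(x)=N(x-r(x))$, a continuous function vanishing on $X'$. Put $h=0$ on $X'$ and
$$h(x)=\min\Big\{1,\ \inf\big\{\sup_{b\in B\cap I}\theta(b):\ x\in B\in\mathcal B\big\}\Big\}\quad\text{for }x\in I\qquad(\inf\emptyset=\infty).$$
If $p\in X'$ and $\epsilon>0$, some $B\in\mathcal B$ contains $p$ and has $\theta\le\epsilon$ on $B$, so $h\le\epsilon$ on $B$. Thus $h(x)\to0$ as $x\to p$. Put $\sigma(x,y)=h(x)+h(y)$ for $x\neq y$ and $\sigma(x,x)=0$. This is a pseudometric; it is continuous, since $\sigma(x,p)\le h(x)\to0$ as $x\to p\in X'$, and points of $I$ are isolated.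

We claim
$$N_\sigma(z)\ge\sum_{x\in I}|z_x|\,h(x)\quad\text{for }z\in A_0.\tag{9}$$
Indeed, in a representation $z=\sum(x_i-y_i)$ the terms with $x_i=y_i$ contribute nothing to $z$, and the others cost $h(x_i)+h(y_i)$. Each $x\in I$ occurs at least $|z_x|$ times among the points $x_i,y_i$ of those other terms.

**Step 5.** *We find $z\in A$ and pass to its representative.* By Lemma 8 applied to $\sigma$, by (9), and by the continuity of $N\circ r_*$, there is $z\in A\cap A_0$ with
$$N(r_*(z))<\tfrac12,\qquad\sum_{x\in I}|z_x|\,h(x)<\tfrac12.$$
If $x\in I$ and $z_x\ne0$, then $h(x)<1$, so the minimum defining $h(x)$ is the infimum. For these finitely many $x$ we can therefore choose $B_x\in\mathcal B$ with $x\in B_x$ and $\sum_x|z_x|\sup_{B_x\cap I}\theta<\frac12$. Choose $O\in\mathcal O$ with $r_*(z)\in O\subset\{N<\frac12\}$, and let $s$ list each $B_x$ exactly $|z_x|$ times. Since $z=r_*(z)+\sum_{x\in I}z_x(x-r(x))$ (the terms for $x\in X'$ vanish), we have $z\in A\cap M(O,s)$. So $A_1$ contains a point $z'\in A\cap M(O,s)$. If the points $x_i$ witness $z'\in M(O,s)$, then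
$$N(z')\le N(r_*(z'))+\sum_i\theta(x_i)<\tfrac12+\sum_x|z_x|\sup_{B_x\cap I}\theta<\tfrac12+\tfrac12=1.\qquad\square$$

## Proof of Theorem 1

The space $C_\kappa$ is locally compact, metrizable and non-discrete, $C_\kappa'$ is discrete of size $\kappa$, and $w(C_\kappa)=w(C_\kappa')=\kappa$.

**Step 1.** *Each of (i) and (ii) implies $\tau(\kappa)=\kappa$ for all infinite $\kappa$, in particular (iii); one test space suffices.* By (i) and Lemma 10, $\kappa=t(A(C_\kappa))\le\tau(\kappa)\le\kappa$. By (ii) and Lemma 10, $\kappa=t(F(C_\kappa))\le\tau(\kappa)\le\kappa$.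

**Step 2.** *(iii) implies (i).* Let $X$ be metrizable and $\kappa=w(X')$. By Lemma 11, $t(A(X))\le\kappa$. If $\kappa=\omega$ (in particular if $X'=\emptyset$), equality holds because tightness is infinite. Let $\kappa>\omega$, and let $\lambda\le\kappa$ be an uncountable successor cardinal. It is regular, so $\mathrm{cf}(\lambda)>\omega$, and Lemma 7 gives a closed discrete subset of $X'$ of size $\lambda$. By Lemma 5 and (iii), $t(A(X))\ge\tau(\lambda)=\lambda$. The supremum of the uncountable successors $\lambda\le\kappa$ is $\kappa$: this is clear if $\kappa$ is a successor, and if $\kappa$ is an uncountable limit cardinal, the successors below it are cofinal. So $t(A(X))=\kappa$.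

**Step 3.** *(iii) implies (ii).* Let $X$ be non-discrete metrizable and $\kappa=w(X)$. By Lemma 11, $t(F(X))\le\kappa$, and if $\kappa=\omega$ we are done. If $\kappa>\omega$, then for every uncountable successor $\lambda\le\kappa$ Lemma 7 applied to $X$ gives a closed discrete subset of $X$ of size $\lambda$, and Lemma 6 gives $t(F(X))\ge\tau(\lambda)=\lambda$. As before, $t(F(X))=\kappa$.

So (i) $\Leftrightarrow$ (iii) $\Leftrightarrow$ (ii). $\blacksquare$

Successors are enough in (iii) because lower bounds add up along a supremum, while Lemma 7 needs $\mathrm{cf}(\lambda)>\omega$ and so cannot be applied at $\kappa$ itself when $\mathrm{cf}(\kappa)=\omega$.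

## Proof of Theorem 2

**Part 1.** The upper bounds are Lemma 10, with $\kappa=w(X')$ for $A(X)$ and $\kappa=w(X)$ for $F(X)$.

For the lower bound on $t(A(X))$, let $\kappa=w(X')$. If $\kappa=\omega$, then $\tau(\omega)=\omega\le t(A(X))$. If $\kappa>\omega$, then $X'$, being locally compact metrizable, is a topological sum of separable clopen subspaces. Each has countable weight, so there are $\kappa$ many nonempty ones. One point from each gives a closed discrete subset of $X'$ of size $\kappa$, and Lemma 5 gives $t(A(X))\ge\tau(\kappa)$.

For the lower bound on $t(F(X))$, the case $w(X)=\omega$ is again trivial. If $w(X)>\omega$, then $X$ has a closed discrete set of size $w(X)$: by the same argument applied to $X$ if $X$ is locally compact, and by Lemma 7 if $\mathrm{cf}(w(X))>\omega$. Since $X'\neq\emptyset$, $X$ is non-discrete, and Lemma 6 gives $t(F(X))\ge\tau(w(X))$.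

The spaces $C_\kappa$ and $S\oplus D(\kappa)$ are locally compact, with $w(C_\kappa)=w(C_\kappa')=w(S\oplus D(\kappa))=\kappa$, which gives the last assertion.

**Part 2.** Let $\mathrm{cf}(\kappa)>\omega$. If (i)$_\kappa$ holds, or only $t(A(C_\kappa))=\kappa$, then part 1 gives $\tau(\kappa)=t(A(C_\kappa))=\kappa$. If (ii)$_\kappa$ holds, or only $t(F(S\oplus D(\kappa)))=\kappa$, then part 1 gives $\tau(\kappa)=\kappa$ likewise. Conversely, let $\tau(\kappa)=\kappa$. If $X$ is metrizable with $w(X')=\kappa$, Lemma 11 gives $t(A(X))\le\kappa$, and Lemma 7 (for $X'$) with Lemma 5 gives $t(A(X))\ge\tau(\kappa)=\kappa$. If $X$ is non-discrete metrizable with $w(X)=\kappa$, Lemma 11 gives $t(F(X))\le\kappa$, and Lemma 7 (for $X$) with Lemma 6 gives $t(F(X))\ge\tau(\kappa)=\kappa$.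

**Part 3.** **Step 1.** *Existence of $\kappa_0$.* If (i) or (ii) fails, then by Theorem 1 $\tau(\kappa)<\kappa$ for some $\kappa$. Let $\kappa_0$ be the least such infinite cardinal.

**Step 2.** *$\kappa_0$ is a successor $\mu^+$, and $\tau(\kappa_0)=\mu$.* We have $\kappa_0>\omega$ since $\tau(\omega)=\omega$. By monotonicity and minimality, with $\lambda$ ranging over infinite cardinals,
$$\tau(\kappa_0)\ge\sup_{\lambda<\kappa_0}\tau(\lambda)=\sup_{\lambda<\kappa_0}\lambda.$$
If $\kappa_0$ were a limit cardinal, the right side would be $\kappa_0$, contradicting $\tau(\kappa_0)<\kappa_0$. So $\kappa_0=\mu^+$ with $\mu$ infinite, and $\mu=\tau(\mu)\le\tau(\kappa_0)\le\mu$.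

**Step 3.** *$\kappa_0\ge\omega_2$.* By Proposition 3, $\tau(\omega_1)=\omega_1$, so $\kappa_0\ne\omega_1$; and $\kappa_0>\omega$.

**Step 4.** *$\kappa_0$ is the least weight of a counterexample, to (i) and to (ii).* Let $X$ be a counterexample to (i) with $w(X')=\kappa$, or to (ii) with $w(X)=\kappa$. If $\tau(\lambda)=\lambda$ held for all uncountable successors $\lambda\le\kappa$, then Step 2 or Step 3 of the proof of Theorem 1, which uses only those $\lambda$, would show that $X$ is not a counterexample. So $\tau(\lambda)<\lambda$ for some uncountable successor $\lambda\le\kappa$, and $\kappa\ge\lambda\ge\kappa_0$. On the other hand, part 1 gives $t(A(C_{\kappa_0}))=t(F(C_{\kappa_0}))=\tau(\kappa_0)=\mu<\kappa_0=w(C_{\kappa_0}')=w(C_{\kappa_0})$, so $C_{\kappa_0}$ is a counterexample to both (i) and (ii). $\blacksquare$
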